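\title{Weak task-independent mechanisms for two unrelated machines cannot reach the ratio $11/7$}

\begin{abstract}
We study randomized, universally truthful mechanisms for minimizing the makespan on two unrelated machines. Mechanisms that allocate the tasks independently of one another have approximation ratio at least $11/7$, by a result of Lu and Yu. We show that correlating the tasks does not lead below this value: every probability distribution over deterministic task-independent mechanisms has ratio at least $1775/1128>11/7$, and truthfulness is not needed for this bound. We also express the optimal ratio $c^*$ of weak task-independent truthful mechanisms by a min--max formula over random monotone functions of one variable, show that it is attained by a mechanism of an explicit form, and prove $c^*>1.5739$.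
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Mechanisms}
Two machines have to process $N$ tasks. Machine $i\in\{1,2\}$ needs time $t_{ij}\ge0$ for task $j$, and only machine $i$ knows its \emph{type} $(t_{i1},\dots,t_{iN})$. Each machine reports a bid vector, and the two vectors form the bid matrix $\mathbf b=(b_{ij})$. A \emph{deterministic mechanism} consists of an allocation $x_{ij}(\mathbf b)\in\{0,1\}$ with $x_{1j}+x_{2j}=1$ and payments $P_i(\mathbf b)$; the utility of machine $i$ is $P_i(\mathbf b)-\sum_jx_{ij}(\mathbf b)t_{ij}$. The mechanism is \emph{truthful} if, for each machine, each type and each bid vector of the other machine, reporting the type maximizes the utility. A \emph{randomized mechanism} is a probability distribution over deterministic ones, such that the allocation of each fixed bid matrix is a random variable, and it is (universally) \emph{truthful} if it is a distribution over truthful deterministic mechanisms. A mechanism is given for every number $N$ of tasks, and no relation between different $N$ is assumed.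

We evaluate mechanisms on truthful bids $\mathbf b=\mathbf t$. The \emph{makespan} $l_M(\mathbf t)=\max_i\sum_jx_{ij}(\mathbf t)t_{ij}$ is the larger of the two loads, and $l_{\mathrm{opt}}(\mathbf t)$ is the least makespan of any allocation. A randomized mechanism $M$ \emph{has approximation ratio $c$} if
\[
\mathbb E[l_M(\mathbf t)]\le c\,l_{\mathrm{opt}}(\mathbf t)\qquad\text{for all $N$ and all $\mathbf t$;}
\]
the least such $c$ is \emph{the ratio} of $M$, and it is $\infty$ if there is none.

A deterministic mechanism is \emph{task-independent} if the allocation of task $j$ depends only on the $j$-th column $(b_{1j},b_{2j})$ of $\mathbf b$. A randomized mechanism is \emph{weak task-independent} if it is a distribution over task-independent deterministic mechanisms, and \emph{strong task-independent} if, in addition, the allocations of different tasks are independent random variables. We take two known results as given.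
\begin{itemize}
\item[(i)] Every truthful mechanism for two machines with finite ratio is task-independent; hence every randomized truthful mechanism for two machines with finite ratio is weak task-independent.
\item[(ii)] (Lu and Yu) Every strong task-independent randomized truthful mechanism for two machines has ratio at least $\frac{11}7$.
\end{itemize}

\subsection*{The question}
By (i), weak task-independence costs nothing, while (ii) limits only the strong mechanisms. What separates the two classes is a common source of randomness, and there is a reason to expect it to help. Take the tasks $A=(1,x)$ and $B=(y,1)$, where a pair $(\alpha,\beta)$ lists the times on machines $1$ and $2$. Putting $A$ on machine $1$ and $B$ on machine $2$ gives makespan $1$. Moving $A$ alone costs an extra $x$, and moving $B$ alone an extra $y$. Moving both gives makespan $\max(x,y)$, which is $1+\min(x,y)$ less than $1+x+y$. A mechanism therefore gains when the two moves tend to happen together, and a weak mechanism is free to correlate them. This leads to the question posed in \cite{Leonardi}: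
\begin{quote}
\emph{Is there a weak task-independent randomized truthful mechanism for two unrelated machines with approximation ratio less than $\frac{11}{7}$?}
\end{quote}

\subsection*{Results}
The answer is no, and even $\frac{11}7$ is out of reach.

\begin{theorem}\label{thm:main}
If a probability distribution over deterministic task-independent mechanisms for two machines has approximation ratio $c$, then $c\ge\frac{1775}{1128}=1.57358\ldots$
\end{theorem}

We have $\frac{1775}{1128}>\frac{11}7=1.57142\ldots$ because $1775\cdot7=12425>12408=11\cdot1128$. Truthfulness is not assumed in Theorem~\ref{thm:main}. Task-independence cannot be dropped as well, since the rule that outputs an optimal allocation has ratio $1$. For strong task-independent mechanisms the theorem improves the bound in (ii).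

With truthfulness the optimal ratio can be described exactly. Put
\begin{equation}\label{eq:psi}
\psi(x,y;u,v)=1+xu+yv-\bigl(1+\min(x,y)\bigr)uv .
\end{equation}
A \emph{random profile} is a random nondecreasing right-continuous function $G:(0,\infty)\to[0,1]$, with $G(t)$ a random variable for each $t$. For $x,y>0$ let
\[
\Phi_G(x,y)=\mathbb E\,\psi\bigl(x,y;\,1-G(x),\,G(1/y)\bigr),\qquad
c^*=\inf_{G}\ \sup_{x,y>0}\Phi_G(x,y),
\]
the infimum being over all laws of random profiles. The profile defines a mechanism $M_G$: draw $G$; draw $\xi_1,\dots,\xi_N$ uniform on $(0,1)$, independent of one another and of $G$; give a task $j$ with column $(\alpha,\beta)$, $\alpha,\beta>0$, to machine $1$ if and only if $G(\beta/\alpha)>\xi_j$; give it to machine $1$ if $\alpha=0$ and to machine $2$ if $\beta=0<\alpha$. Given $G$, the tasks are allocated independently, and only the quotient $\beta/\alpha$ matters. All the correlation sits in the draw of $G$.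

\begin{theorem}\label{thm:minmax}
The infimum of the ratios of weak task-independent randomized truthful mechanisms for two machines equals $c^*$. It is attained by $M_G$, with suitable payments, for some random profile $G$.
\end{theorem}

\begin{theorem}\label{thm:constant}
$c^*>1.5739$.
\end{theorem}

\begin{corollary}\label{cor:all}
The optimal ratio of randomized truthful mechanisms for two machines equals $c^*$ and is attained. In particular, every such mechanism has ratio greater than $1.5739>\frac{11}7$.
\end{corollary}

\begin{proof}
By (i), a randomized truthful mechanism with finite ratio is weak task-independent. Apply Theorems~\ref{thm:minmax} and~\ref{thm:constant}.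
\end{proof}

This is the only use of (i), and (ii) is not used at all. We do not determine the numerical value of $c^*$.

A task-independent mechanism may treat a column differently according to the index of the task and according to the scale of the column. Random placement removes the first freedom (Sections~\ref{sec:ties} and~\ref{sec:split}). What remains is an inequality in three real variables, proved by completing squares (Section~\ref{sec:sos}, which contains the proof of Theorem~\ref{thm:constant}). The second freedom is removed by a finite average over scales for Theorem~\ref{thm:main} (Section~\ref{sec:scales}) and by an invariant measure for Theorem~\ref{thm:minmax} (Sections~\ref{sec:upper} and~\ref{sec:lower}).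

\section{Ties in random slots: the bound $3/2$}\label{sec:ties}

Fix a deterministic task-independent mechanism on $N\ge2$ tasks, and call the indices $1,\dots,N$ \emph{slots}. For a column $\tau=(\alpha,\beta)$ let $X_j(\tau)$ be $1$ if task $j$ goes to machine $1$ when its column is $\tau$, and $0$ otherwise; task-independence says exactly that this is well defined. The \emph{frequency function} of the mechanism is
\[
p(\tau)=\frac1N\sum_{j=1}^NX_j(\tau)\in[0,1].
\]
For a weak task-independent randomized mechanism, $X_j(\tau)$ and $p(\tau)$ are random variables, since they can be read off the bid matrix all of whose columns are $\tau$.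

Consider two tasks with column $(1,1)$. The optimum is $1$, and the makespan is $1$ if the tasks are separated and $2$ if not. For $N=2$ this test proves nothing: the mechanism may send a tie in slot $1$ to machine $1$ and a tie in slot $2$ to machine $2$. So let $N$ be large, put the two tasks in a uniformly random pair of distinct slots, and fill the other slots with the column $(0,0)$, which adds no load. If $m$ of the $N$ slots send $(1,1)$ to machine $1$, the tasks are separated with probability $\frac{2m(N-m)}{N(N-1)}$. Writing $\frac mN=p(1,1)=\frac12+\delta$, we find the average makespan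
\[
2-\frac{2N}{N-1}\Bigl(\frac14-\delta^2\Bigr)\ \ge\ \frac32+2\delta^2-\frac1{2(N-1)} .
\]
This holds for every deterministic task-independent mechanism. Take the expectation over the mechanism and let $N\to\infty$: every weak task-independent mechanism has ratio at least $\frac32$.

Two features of this computation carry over to the general case. First, for a fixed deterministic mechanism, tasks in random distinct slots are allocated almost independently, with probabilities given by $p$. The correlation need not vanish: if exactly half of the slots send ties to machine $1$, both tasks go there with probability $\frac14-\frac1{4(N-1)}$. But it is of order $1/N$. Second, the difference between the two classes of mechanisms is now visible. For a strong mechanism $p(\tau)$ is a mean of $N$ independent indicators, its variance is at most $\frac1{4N}$, and $p$ is essentially not random. For a weak mechanism $p$ can be as random as one likes, and the term $2\,\mathbb E[\delta^2]$ is the first price paid for this.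

The general form of the first feature is the following lemma. Throughout, $\operatorname{Av}$ denotes a uniform average over a finite set, and $\mathbb E$ is kept for the randomness of the mechanism.

\begin{lemma}\label{lem:distinct}
Let $m\ge2$, let $z_1,\dots,z_m,z'_1,\dots,z'_m\in[0,1]$ have means $\bar z$ and $\bar z'$, and average over ordered pairs $j\ne j'$. Then
\[
\text{\rm(a)}\quad\bigl|\operatorname{Av}z_jz'_{j'}-\bar z\bar z'\bigr|\le\frac1{m-1},
\qquad\qquad
\text{\rm(b)}\quad\operatorname{Av}z_jz_{j'}\ge\bar z^2-\frac1{4(m-1)} .
\]
\end{lemma}

\begin{proof}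
With $\kappa=\frac1m\sum_jz_jz'_j$,
\[
\operatorname{Av}z_jz'_{j'}=\frac{m^2\bar z\bar z'-m\kappa}{m(m-1)}=\bar z\bar z'+\frac{\bar z\bar z'-\kappa}{m-1}.
\]
Both $\bar z\bar z'$ and $\kappa$ lie in $[0,1]$, which gives (a). If $z'=z$, then $\kappa\le\bar z$ because $z_j^2\le z_j$, so $\bar z^2-\kappa\ge-\bar z(1-\bar z)\ge-\frac14$.
\end{proof}

We apply (a) to slots and (b) to scales.

\section{Pairs of tasks and a sum of squares}\label{sec:sos}

To get beyond $\frac32$ we need unequal columns. In this section we set aside slots and scales and find out what the tests on two tasks give when the allocation is governed by a profile.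

\begin{lemma}\label{lem:pair}
Let $x,y\ge0$. If $A=(1,x)$ goes to machine $2$ with probability $u$ and, independently, $B=(y,1)$ goes to machine $1$ with probability $v$, then the expected makespan is $\psi(x,y;u,v)$.
\end{lemma}

\begin{proof}
The makespan is $1$, $1+x$, $1+y$, $\max(x,y)$ with probabilities $(1-u)(1-v)$, $u(1-v)$, $(1-u)v$, $uv$. The expectation is $1+xu+yv$ plus $uv$ times $1-(1+x)-(1+y)+\max(x,y)=-(1+\min(x,y))$.
\end{proof}

Under $M_G$, given $G$, we have $u=1-G(x)$ and $v=G(1/y)$. So $\Phi_G(x,y)$ is the expected makespan of $M_G$ on the pair $A,B$, whose optimum is at most $1$.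

Fix $s\ge1$ and use only columns with quotient $\frac1s$, $1$ or $s$. Three numbers describe the allocation: the probability $a$ that a tie goes to machine $1$, the probability $U$ that a task of shape $(1,s)$ goes to its slower machine $2$, and the probability $V$ that a task of shape $(s,1)$ goes to its slower machine $1$. Symmetric and antisymmetric parts under the exchange of the machines are separated by the coordinates
\begin{equation}\label{eq:coords}
a=\tfrac12+\delta,\qquad h=\tfrac12(U+V),\qquad \varepsilon=\tfrac12(U-V).
\end{equation}

\begin{lemma}\label{lem:tests}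
For $s\ge1$ and real $a,U,V$, in the coordinates \eqref{eq:coords},
\begin{align*}
\psi(1,1;1-a,a)&=Q_0:=\tfrac32+2\delta^2,\\
\tfrac12\bigl[\psi(1,s;1-a,V)+\psi(s,1;U,a)\bigr]&=Q_1:=\tfrac32+(s-1)h-2\delta\varepsilon,\\
\tfrac12\bigl[\psi(\tfrac1s,s;1-V,V)+\psi(s,\tfrac1s;U,1-U)\bigr]&=Q_2:=(1+\tfrac1s)\bigl(1+(s-2)h+h^2+\varepsilon^2\bigr).
\end{align*}
\end{lemma}

\begin{proof}
First, $\psi(1,1;1-a,a)=2-2a(1-a)=2-2(\frac14-\delta^2)$. Next, since $\min(1,s)=1$,
\begin{align*}
\psi(1,s;1-a,V)&=\tfrac32-\delta+sV-(1-2\delta)V=\tfrac32-\delta+(s-1)V+2\delta V,\\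
\psi(s,1;U,a)&=\tfrac32+\delta+sU-(1+2\delta)U=\tfrac32+\delta+(s-1)U-2\delta U,
\end{align*}
and the mean is $\frac32+(s-1)h-\delta(U-V)$. Finally, since $\min(s,\frac1s)=\frac1s$, both values in the third line have the form
\[
1+\tfrac1s(1-H)+sH-(1+\tfrac1s)H(1-H)=(1+\tfrac1s)\bigl(1+(s-2)H+H^2\bigr),
\]
with $H=V$ and $H=U$; here $s-1-\frac2s=(1+\frac1s)(s-2)$. It remains to note that $\frac12(U^2+V^2)=h^2+\varepsilon^2$.
\end{proof}

The three expressions show the forces at work; take $s=\frac32$. If ties are always split evenly, so that $\delta=0$, then $Q_1=\frac32+\frac h2$ asks for a small $h$, while $Q_2\ge\frac53(1-\frac h2+h^2)$ equals $\frac53$ at $h=0$. The two demands conflict: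
\[
\tfrac14Q_1+\tfrac35Q_2\ \ge\ \tfrac{11}8-\tfrac38h+h^2\ \ge\ \tfrac{11}8-\tfrac9{256}=\tfrac{343}{256},
\]
and dividing by the total weight $\frac{17}{20}$ gives $\frac{1715}{1088}>1.576$. When $\delta\neq0$, the term $-2\delta\varepsilon$ comes in, and it is the only term of indefinite sign in $\delta$ and $\varepsilon$. Its sign deserves attention. A profile that favors machine $1$ on all columns has $a>\frac12$ and $V>U$, so $\delta\varepsilon<0$ and $Q_1$ goes up; the same holds for a profile that favors machine $2$. To lower $Q_1$, a profile must favor one machine on ties and the other on unequal columns, as does a profile with $G(\frac1s)=0$ and $G(1)=G(s)=0.6$, for which $\delta=0.1$ and $\varepsilon=0.2$. This gain is paid for by $2\delta^2$ in $Q_0$ and by $\varepsilon^2$ in $Q_2$. Give $Q_2$ the weight $\frac s{1+s}$, so that $\varepsilon^2$ has coefficient $1$, and give $Q_1$ a weight $\rho$. Then $\frac{\rho^2}2$ is the least weight on $Q_0$ that makes the form in $(\delta,\varepsilon)$ nonnegative, and we want the least one because $Q_0$ guarantees only $\frac32$.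

\begin{lemma}\label{lem:sos}
Let $s\ge1$, $\rho>0$, and put
\[
h_0=\frac{2-s-\rho(s-1)}2,\qquad Z=\frac{\rho^2}2+\rho+\frac s{1+s},\qquad
\Lambda(s,\rho)=\frac32+\frac1Z\Bigl(\frac{2-s}{2(1+s)}-h_0^2\Bigr).
\]
Then for all real $\delta,h,\varepsilon$,
\[
\frac1Z\Bigl(\frac{\rho^2}2Q_0+\rho\,Q_1+\frac s{1+s}Q_2\Bigr)\ge\Lambda(s,\rho).
\]
Moreover, $\Lambda(\frac32,\frac14)=\frac{1775}{1128}$, with normalized weights $\frac5{141},\frac{40}{141},\frac{96}{141}$, and $\Lambda(1.47,0.28)>1.5739$.
\end{lemma}

\begin{proof}
The expression in parentheses equals
\[
\tfrac32\bigl(\tfrac{\rho^2}2+\rho\bigr)+1+\bigl(\rho^2\delta^2-2\rho\delta\varepsilon+\varepsilon^2\bigr)+\bigl(h^2-2h_0h\bigr)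
=\tfrac32\bigl(\tfrac{\rho^2}2+\rho\bigr)+1-h_0^2+(\varepsilon-\rho\delta)^2+(h-h_0)^2 .
\]
Drop the squares and write $\frac32(\frac{\rho^2}2+\rho)+1=\frac32Z+1-\frac{3s}{2(1+s)}=\frac32Z+\frac{2-s}{2(1+s)}$.

For $s=\frac32$, $\rho=\frac14$ the weights are $\frac1{32},\frac14,\frac35$, so $Z=\frac{5+40+96}{160}=\frac{141}{160}$, and $h_0=\frac3{16}$. The constant is $\frac{27}{64}+1-\frac9{256}=\frac{355}{256}$, and $\frac{160}{141}\cdot\frac{355}{256}=\frac{1775}{1128}$.

For $s=1.47$, $\rho=0.28$ we get $h_0=\frac12(0.53-0.1316)=0.1992$ and $h_0^2=0.03968064$. Since $4.94\cdot0.10728064<0.53$, we have $\frac{0.53}{4.94}-h_0^2>0.0676$. Since $2.47\cdot0.5952>1.47$, we have $Z<0.0392+0.28+0.5952=0.9144$. Finally $0.0739\cdot0.9144<0.0676$.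
\end{proof}

The inequality holds pointwise, so it survives any expectation. This is why a random profile cannot escape it.

\begin{proof}[Proof of Theorem~\ref{thm:constant}]
Let $G$ be a random profile, and put $a=G(1)$, $U=1-G(s)$, $V=G(\frac1s)$. By Lemma~\ref{lem:tests},
\[
\mathbb E Q_0=\Phi_G(1,1),\quad \mathbb EQ_1=\tfrac12\bigl[\Phi_G(1,s)+\Phi_G(s,1)\bigr],\quad \mathbb EQ_2=\tfrac12\bigl[\Phi_G(\tfrac1s,s)+\Phi_G(s,\tfrac1s)\bigr].
\]
Each of these is at most $\sup\Phi_G$, so Lemma~\ref{lem:sos} gives $\sup\Phi_G\ge\Lambda(s,\rho)$ for every $G$. Hence $c^*\ge\Lambda(1.47,0.28)>1.5739$.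
\end{proof}

\section{Split instances}\label{sec:split}

We return to arbitrary task-independent mechanisms. The square $V^2$ in $Q_2$ arose because the tasks $(1,\frac1s)$ and $(s,1)$ have the same quotient and a profile treats them alike. A general mechanism can tell them apart, because $(s,1)=s\,(1,\frac1s)$ has another scale. It may send the first to machine $1$ exactly when it sends the second to machine $2$, and then the product that should be $V^2$ is $0$. Pairs offer no defense, since they fix the relative scale of the two tasks. We therefore cut one of the two tasks into $r$ equal pieces. The optimum stays at most $1$, and one scale can now be compared with arbitrarily many finer ones, among which Lemma~\ref{lem:distinct}(b) allows only a small negative correlation on average.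

For a function $p$ on columns, reals $x,y,\lambda>0$ and an integer $r\ge1$ put
\begin{align*}
\psi^A_{x,y,\lambda,r}(p)&=\psi\bigl(x,y;\,1-p(\tfrac\lambda r(1,x)),\,p(\lambda(y,1))\bigr)&&\text{if }x\le y,\\
\psi^B_{x,y,\lambda,r}(p)&=\psi\bigl(x,y;\,1-p(\lambda(1,x)),\,p(\tfrac\lambda r(y,1))\bigr)&&\text{if }x\ge y.
\end{align*}
The superscript names the task that is cut.

\begin{proposition}\label{prop:split}
Suppose a distribution over deterministic task-independent mechanisms has approximation ratio $c$, and let $p$ be its random frequency function on $N\ge r+1$ slots. Then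
\[
\mathbb E\,\psi^A_{x,y,\lambda,r}(p)\le c+\frac{1+x}{N-1}\quad(x\le y),\qquad
\mathbb E\,\psi^B_{x,y,\lambda,r}(p)\le c+\frac{1+y}{N-1}\quad(x\ge y).
\]
\end{proposition}

\begin{proof}
Let $x\le y$. Take one big task $\lambda(y,1)$ and $r$ pieces $\frac\lambda r(1,x)$, put them in distinct slots, and fill the other slots with $(0,0)$. The big task on machine $2$ and the pieces on machine $1$ give $l_{\mathrm{opt}}\le\lambda$. Fix a deterministic mechanism. Let $X=1$ if the big task is on machine $1$ and $X=0$ otherwise, and let $D$ be the fraction of the pieces on machine $2$. In units of $\lambda$, the loads are $1-D$ and $1+xD$ if $X=0$, and the second is the larger. They are $y+1-D$ and $xD$ if $X=1$, and the first is the larger because $y+1-D\ge y\ge x\ge xD$. So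
\[
l_M/\lambda=(1-X)(1+xD)+X(y+1-D)=1+xD+yX-(1+x)DX .
\]
Now average over all placements of the $r+1$ tasks in distinct slots. The slot of each task is uniform, so $\operatorname{Av}D=1-p(\frac\lambda r(1,x))=:u$ and $\operatorname{Av}X=p(\lambda(y,1))=:v$. The slots of the big task and of a given piece form a uniform ordered pair of distinct slots, so Lemma~\ref{lem:distinct}(a), applied to $z_j=X_j(\lambda(y,1))$ and $z'_j=1-X_j(\frac\lambda r(1,x))$, gives $|\operatorname{Av}DX-uv|\le\frac1{N-1}$. Therefore $\psi^A_{x,y,\lambda,r}(p)\le\operatorname{Av}l_M/\lambda+\frac{1+x}{N-1}$. Take expectations, exchange $\mathbb E$ with the finite average, and use $\mathbb E[l_M]\le c\lambda$ for each placement.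

Let $x\ge y$. Take one big task $\lambda(1,x)$ and $r$ pieces $\frac\lambda r(y,1)$; again $l_{\mathrm{opt}}\le\lambda$. Let $X'$ indicate that the big task is on machine $2$, and let $D'$ be the fraction of the pieces on machine $1$. The loads are $1+yD'$ and $1-D'$ if $X'=0$, and they are $yD'$ and $x+1-D'\ge x\ge yD'$ if $X'=1$. So $l_M/\lambda=1+xX'+yD'-(1+y)X'D'$, and the same averaging applies.
\end{proof}

The condition $x\le y$ for cutting $A$ is what makes the makespan affine in $D$. For $x>y$ the maximum of $y+1-D$ and $xD$ lies strictly below the chord $(1-D)(1+y)+Dx$ when $0<D<1$, so cutting $A$ would make the instance easier for the mechanism. Consequently, when $x\ne y$ we cannot choose which task sits at the coarse scale. This asymmetry shapes the next section.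

\section{Averaging over scales}\label{sec:scales}

We prove Theorem~\ref{thm:main} by imitating the five tests of Lemma~\ref{lem:tests}, with $s=\frac32$, on a geometric sequence of scales.

\subsection*{The tests}
Fix integers $2\le L\le K$ and $N\ge1+9^K$. For $1\le k\le2K$ let $g_k=3^{-k}$, and for the frequency function $p$ on $N$ slots put
\[
a_k=p\bigl(g_k(1,1)\bigr),\qquad v_k=p\bigl(g_k(\tfrac32,1)\bigr),\qquad u_k=1-p\bigl(g_k(1,\tfrac32)\bigr).
\]
Let $i<k$, $r=3^{k-i}$ and $r'=2\cdot3^{k-i-1}$. Then $\frac{g_i}r=g_k$ and $\frac{g_i}{r'}=\frac32g_k$, so that $\frac{g_i}{r'}(1,\frac23)=g_k(\frac32,1)$ and $\frac{g_i}{r'}(\frac23,1)=g_k(1,\frac32)$. The base $3$ is chosen to make $r'$ an integer. From \eqref{eq:psi},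
\begin{align*}
\phi_0(i,k)&:=\psi^A_{1,1,g_i,r}(p)=\psi(1,1;1-a_k,a_i)=2-a_i-a_k+2a_ia_k,\\
\phi_1(i,k)&:=\psi^A_{1,3/2,g_i,r}(p)=\psi(1,\tfrac32;1-a_k,v_i),\\
\phi_1'(i,k)&:=\psi^B_{3/2,1,g_i,r}(p)=\psi(\tfrac32,1;u_i,a_k),\\
\phi_2(i,k)&:=\psi^A_{2/3,3/2,g_i,r'}(p)=\psi(\tfrac23,\tfrac32;1-v_k,v_i)=\tfrac53-\tfrac23v_k-\tfrac16v_i+\tfrac53v_iv_k,\\
\phi_2'(i,k)&:=\psi^B_{3/2,2/3,g_i,r'}(p)=\psi(\tfrac32,\tfrac23;u_i,1-u_k)=\tfrac53-\tfrac23u_k-\tfrac16u_i+\tfrac53u_iu_k .
\end{align*}
Since $r,r'<9^K\le N-1$ and $1+\min(x,y)\le2$ in all five cases, Proposition~\ref{prop:split} gives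
\begin{equation}\label{eq:five}
\mathbb E\,\phi(i,k)\le c+\frac2{N-1}\qquad\text{for }\phi\in\{\phi_0,\phi_1,\phi'_1,\phi_2,\phi'_2\},\ 1\le i<k\le2K .
\end{equation}
From here on $a_k,u_k,v_k$ may be any numbers in $[0,1]$.

\subsection*{Choosing the scales}
To apply Lemma~\ref{lem:sos}, all five tests must be bounded below in terms of the same three means of the $a_k$, $u_k$ and $v_k$. There are two constraints. In $\phi_1$ and $\phi_1'$ the ties must be finer than the unequal tasks, so we take ties from the block $\{K+1,\dots,2K\}$ and unequal tasks from $\{1,\dots,K\}$. In $\phi_2$ the coefficients of $v_i$ and $v_k$ differ, and a uniform pair $i<k$ from $\{1,\dots,K\}$ does not sample the scales evenly: if $v$ is $0$ on the first half and $1$ on the second, then $\operatorname{Av}v_k\to\frac34$ and $\operatorname{Av}v_i\to\frac14$, and the linear part tends to $-\frac{13}{24}$ instead of $-\frac56\cdot\frac12=-\frac{10}{24}$. A bounded sequence cannot drift in this way inside most short windows. So we draw $i<k$ from a window of length $L\ll K$ at a random position.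

For $1\le w\le K-L+1$ let $W_w=\{w,\dots,w+L-1\}\subseteq\{1,\dots,K\}$, and let $U_w,V_w$ be the means of $u_i,v_i$ over $i\in W_w$. Let $P$ be the mean of $a_k$ over $K<k\le2K$. Let $\delta,h_w,\varepsilon_w$ be the coordinates \eqref{eq:coords} of $(P,U_w,V_w)$, and let $Q_0,Q_1(w),Q_2(w)$ be the corresponding values for $s=\frac32$; note that $\delta$ and $Q_0$ do not depend on $w$. Define
\begin{align*}
B_0&=\operatorname{Av}\phi_0(i,k)&&\text{over }K<i<k\le2K,\\
B_1&=\operatorname{Av}\tfrac12(\phi_1+\phi_1')(i,k)&&\text{over }w,\ i\in W_w,\ K<k\le2K,\\
B_2&=\operatorname{Av}\tfrac12(\phi_2+\phi_2')(i,k)&&\text{over }w\text{ and }i<k\text{ in }W_w .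
\end{align*}

\begin{lemma}\label{lem:windows}
With $\eta=\frac{L-1}{K-L+1}$,
\[
B_0\ge Q_0-\frac1{2(K-1)},\qquad B_1=\operatorname{Av}_wQ_1(w),\qquad B_2\ge\operatorname{Av}_wQ_2(w)-\frac56\eta-\frac5{12(L-1)} .
\]
\end{lemma}

\begin{proof}
The function $\phi_0(i,k)$ is symmetric in $i$ and $k$, so $B_0$ is also the average over ordered pairs $i\ne k$. By Lemma~\ref{lem:distinct}(b) with $m=K$, it is at least $2-2P+2P^2-\frac1{2(K-1)}$, and $2-2P+2P^2=\psi(1,1;1-P,P)=Q_0$.

For fixed $w$, the indices $i$ and $k$ in $B_1$ range independently, and $\psi$ is affine in each of $u$ and $v$. So $\phi_1$ averages to $\psi(1,\frac32;1-P,V_w)$ and $\phi'_1$ to $\psi(\frac32,1;U_w,P)$, and Lemma~\ref{lem:tests} gives $Q_1(w)$.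

For $\phi_2$, the product term is symmetric, and Lemma~\ref{lem:distinct}(b) with $m=L$ gives $\operatorname{Av}v_iv_k\ge V_w^2-\frac1{4(L-1)}$ for each $w$. For the linear terms let $\mu_o=\operatorname{Av}_wv_{w+o}$, $0\le o\le L-1$. This is the mean of $v$ over $K-L+1$ consecutive indices starting at $1+o$. Shifting such an interval by at most $L-1$ removes at most $L-1$ terms and adds the same number, all in $[0,1]$, so $|\mu_o-\mu_{o'}|\le\eta$. The distribution of the offsets $i-w$ and $k-w$ is the same for every $w$. Hence $\operatorname{Av}v_i$ and $\operatorname{Av}v_k$, taken over $w$ and the pair, are convex combinations of the $\mu_o$, and so is $\operatorname{Av}_wV_w$. Any two such combinations differ by at most $\eta$. Therefore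
\[
\operatorname{Av}\phi_2\ge\operatorname{Av}_w\bigl[\tfrac53-\tfrac56V_w+\tfrac53V_w^2\bigr]-\tfrac56\eta-\tfrac5{12(L-1)} .
\]
The function $\phi'_2$ is $\phi_2$ with $u$ in place of $v$, so the same bound holds for it with $U_w$. The mean of the two brackets is $\frac53(1-\frac12h_w+h_w^2+\varepsilon_w^2)=Q_2(w)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $B=\frac5{141}B_0+\frac{40}{141}B_1+\frac{96}{141}B_2$. Lemma~\ref{lem:windows}, followed by Lemma~\ref{lem:sos} with $s=\frac32$, $\rho=\frac14$ for each $w$, shows that for every deterministic task-independent mechanism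
\[
B\ge\frac{1775}{1128}-\frac1{2(K-1)}-\frac56\eta-\frac5{12(L-1)} .
\]
On the other hand, $B$ is a convex combination of the quantities in \eqref{eq:five}, with coefficients that do not depend on the mechanism, so $\mathbb E B\le c+\frac2{N-1}$. Take $K=L^2$ and $N=1+9^K$. As $L\to\infty$, all the error terms tend to $0$, including $\eta=\frac{L-1}{L^2-L+1}$.
\end{proof}

\section{The mechanisms $M_G$}\label{sec:upper}

We turn to Theorem~\ref{thm:minmax} and show first that pairs of tasks are the worst case for $M_G$.

\begin{proposition}\label{prop:upper}
For every random profile $G$, the mechanism $M_G$ with suitable payments is weak task-independent and truthful, and its ratio is $\sup_{x,y>0}\Phi_G(x,y)$.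
\end{proposition}

\begin{proof}
\emph{Truthfulness.} Fix $G$ and $\xi_1,\dots,\xi_N$. The resulting allocation is deterministic and task-independent. Fix a task $j$, a machine, and the bid of the other machine for $j$, and let $I\subseteq[0,\infty)$ be the set of bids with which the machine gets $j$. We claim that $I$ is closed downward. For machine $1$ and $\beta=0$ it is $\{0\}$; for $\beta>0$ it consists of $0$ and the $\alpha>0$ with $G(\beta/\alpha)>\xi_j$, and $G(\beta/\alpha)$ is nonincreasing in $\alpha$. For machine $2$ and $\alpha=0$ it is empty; for $\alpha>0$ it consists of $0$ and the $\beta>0$ with $G(\beta/\alpha)\le\xi_j$, and $G(\beta/\alpha)$ is nondecreasing in $\beta$. If $I$ is empty or all of $[0,\infty)$, the bid has no effect and we pay $0$ for $j$. Otherwise we pay $\theta=\sup I<\infty$ if the machine gets $j$, and $0$ if not. With true time $t$, the machine earns $\theta-t$ from a bid in $I$ and $0$ from a bid outside, and the bid $t$ earns $\max(\theta-t,0)$: it lies in $I$ if $t<\theta$, outside if $t>\theta$, and both outcomes give $0$ if $t=\theta$. The utility is the sum of these terms over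 $j$, so reporting the type is optimal.

\emph{The ratio is at least $\sup\Phi_G$.} On the pair $(1,x),(y,1)$ the optimum is at most $1$ and the expected makespan is $\Phi_G(x,y)$.

\emph{Boundary values.} Now assume $\sup\Phi_G=c<\infty$. Optimal allocations may involve columns with a zero entry, so we need the bound for $x=0$ or $y=0$ as well. From $\Phi_G(1,y)\ge1+y\,\mathbb E[G(1/y)]-2$ we get $\mathbb E[G(1/y)]\le\frac{c+1}y$, and letting $y\to\infty$ gives $G(0+)=0$ almost surely. From $\Phi_G(x,1)\ge1+x\,\mathbb E[1-G(x)]-2$ we get in the same way that $G(t)\to1$ as $t\to\infty$, almost surely. Let $u(x)=1-G(x)$ and $v(y)=G(1/y)$ for $x,y>0$, and $u(0)=v(0)=1$. For all $x,y\ge0$ these are the conditional probabilities, given $G$, that $M_G$ sends a positive multiple of $(1,x)$ to machine $2$ and a positive multiple of $(y,1)$ to machine $1$. Almost surely $u$ and $v$ are continuous at $0$, so bounded convergence gives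
\begin{equation}\label{eq:closed}
\mathbb E\,\psi\bigl(x,y;u(x),v(y)\bigr)\le c\qquad\text{for all }x,y\ge0 .
\end{equation}

\emph{The ratio is at most $c$.} The rule gives a task with a zero entry to a machine on which it takes time $0$. If $l_{\mathrm{opt}}=0$, every task has a zero entry and the makespan is $0$. Otherwise scale the instance so that $l_{\mathrm{opt}}=1$, which does not change the allocation, and let $S_1,S_2$ be the task sets of an optimal allocation. Discard the tasks $j\in S_1$ with $t_{1j}=0$ and $k\in S_2$ with $t_{2k}=0$, which add no load under $M_G$. Write the remaining columns as $a_j(1,x_j)$ for $j\in S_1$ and $b_k(y_k,1)$ for $k\in S_2$, with $a_j,b_k>0$, $\sum a_j\le1$, $\sum b_k\le1$. If $\sum a_j<1$, add to $S_1$ a fictitious task $(1-\sum a_j)(1,0)$, and if $\sum b_k<1$, add to $S_2$ a fictitious task $(1-\sum b_k)(0,1)$. These add no load under the rule either, and now $\sum a_j=\sum b_k=1$. With $Y_j$ the indicator that task $j$ is on machine $1$, the vector of loads is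
\[
(L_1,L_2)=\sum_{j\in S_1,\,k\in S_2}a_jb_k\,\bigl(Y_j+y_kY_k,\ x_j(1-Y_j)+(1-Y_k)\bigr),
\]
because summing out $k$ or $j$ gives $L_1=\sum_ja_jY_j+\sum_kb_ky_kY_k$ and $L_2=\sum_ja_jx_j(1-Y_j)+\sum_kb_k(1-Y_k)$. This is a convex combination of the load vectors of the pairs $(1,x_j),(y_k,1)$. The function $\max$ is convex, and $Y_j,Y_k$ are independent given $G$. Lemma~\ref{lem:pair} and \eqref{eq:closed} give
\[
\mathbb E\max(L_1,L_2)\le\sum_{j,k}a_jb_k\,\mathbb E\,\psi\bigl(x_j,y_k;u(x_j),v(y_k)\bigr)\le c.\qedhere
\]
\end{proof}

\begin{example}\label{ex:two}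
Let $G=\mathbf 1_{[1,\infty)}$: each task goes to its faster machine, ties to machine $1$. Then $u=1$ exactly if $x<1$, and $v=1$ exactly if $y\le1$. The values of $\Phi_G$ are $1$ for $(u,v)=(0,0)$, $1+x<2$ for $(1,0)$, $1+y\le2$ for $(0,1)$, and $\max(x,y)\le1$ for $(1,1)$. So $M_G$ has ratio $\Phi_G(1,1)=2$, and $c^*\le2$.
\end{example}

\section{From a mechanism to a profile}\label{sec:lower}

Let $c$ be the infimum of the ratios of weak task-independent randomized truthful mechanisms. Proposition~\ref{prop:upper} and Example~\ref{ex:two} give $c\le c^*\le2$. We construct a random profile $G$ with $\sup\Phi_G\le c$. Then $c^*\le c$, and $M_G$ has ratio at most $c$, which proves Theorem~\ref{thm:minmax}. The three steps remove the errors of order $1/N$, make the law of $p$ invariant under scaling, and replace $p$ itself by a function of the quotient $\beta/\alpha$.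

\subsection*{Step 1: the limit $N\to\infty$}
Truthfulness is used once, to obtain monotonicity. Fix a deterministic truthful task-independent mechanism and the bids of machine $1$. Let $\mathbf t,\mathbf t'$ be two types of machine $2$, with allocation vectors $\mathbf x,\mathbf x'$ and payments $P,P'$ to machine $2$ when they are reported. Adding $P-\mathbf x\cdot\mathbf t\ge P'-\mathbf x'\cdot\mathbf t$ and $P'-\mathbf x'\cdot\mathbf t'\ge P-\mathbf x\cdot\mathbf t'$ gives $(\mathbf x-\mathbf x')\cdot(\mathbf t-\mathbf t')\le0$. If the types differ only in task $j$, with entries $\beta>\beta'$, this reads $1-X_j(\alpha,\beta)\le1-X_j(\alpha,\beta')$. So $X_j(\alpha,\beta)$, and with it $p(\alpha,\beta)$, is nondecreasing in $\beta$.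

To have compactness we restrict $p$ to the countable set $\mathcal T=\mathbb Q_{>0}^2$. Let $\Omega$ be the set of $p:\mathcal T\to[0,1]$ that are nondecreasing in $\beta$ for each $\alpha$. It is closed in $[0,1]^{\mathcal T}$, hence compact and metrizable, and its Borel $\sigma$-field is generated by the coordinates. Recall that the set of Borel probability measures on such a space is convex, compact and metrizable in the weak topology, which is the weak-$*$ topology of the dual of $C(\Omega)$. Let $\mathcal K$ be the set of probability measures $\nu$ on $\Omega$ such that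
\begin{equation}\label{eq:K}
\int\psi^A_{x,y,\lambda,r}\,d\nu\le c\ \ (x\le y),\qquad\int\psi^B_{x,y,\lambda,r}\,d\nu\le c\ \ (x\ge y)
\end{equation}
for all $x,y,\lambda\in\mathbb Q_{>0}$ and integers $r\ge1$. The integrands are polynomials in two coordinates, hence continuous, so $\mathcal K$ is convex and compact.

The set $\mathcal K$ is not empty. For each $N$ choose a mechanism of ratio at most $c+\frac1N$ and let $\nu_N$ be the law of its frequency function on $N$ slots. By Proposition~\ref{prop:split}, $\nu_N$ satisfies each inequality in \eqref{eq:K} up to the error $\frac1N+\frac{1+\min(x,y)}{N-1}$ once $N>r$. The limit of a weakly convergent subsequence lies in $\mathcal K$.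

\subsection*{Step 2: an invariant law}
For $\mu\in\mathbb Q_{>0}$ define $S_\mu:\Omega\to\Omega$ by $(S_\mu p)(\tau)=p(\mu\tau)$. These maps are homeomorphisms, and $S_\mu S_{\mu'}=S_{\mu\mu'}$. Since $\psi^A_{x,y,\lambda,r}\circ S_\mu=\psi^A_{x,y,\lambda\mu,r}$, and the same identity holds for $\psi^B$, the push-forward $\nu\mapsto\nu\circ S_\mu^{-1}$ maps $\mathcal K$ into itself. It is affine and weakly continuous, and these maps commute. The Markov--Kakutani theorem states that a commuting family of continuous affine maps of a nonempty compact convex subset of a locally convex space into itself has a common fixed point. So there is $\nu\in\mathcal K$ invariant under every $S_\mu$. This replaces the random window of Section~\ref{sec:scales}.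

\subsection*{Step 3: projection onto scale-free functions}
Invariance of the law does not make $p$ scale-free. For instance, let $z_\lambda$ be the parity of $\zeta+\operatorname{ord}_2(\lambda)$, with $\zeta$ a fair bit and $\operatorname{ord}_2(\lambda)$ the exponent of $2$ in $\lambda$. The law of the family $(z_\lambda)$ is invariant under scaling, yet $z_1z_{1/2}=0$. The average $\frac12(z_1+z_{1/2})=\frac12$, however, no longer depends on the scale. The freedom to choose $r$ in \eqref{eq:K} lets us form such averages, and the next lemma, which replaces Lemma~\ref{lem:distinct}(b), says where they lead.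

Work in the real Hilbert space $L^2(\nu)$, with $\langle f,g\rangle=\mathbb E_\nu[fg]$. The operators $T_\mu f=f\circ S_\mu$ are unitary, because $S_\mu$ is invertible and preserves $\nu$, and $T_\mu T_{\mu'}=T_{\mu\mu'}$. Let $\Pi$ be the orthogonal projection onto the closed subspace of functions fixed by all $T_\mu$.

\begin{lemma}\label{lem:proj}
For $f\in L^2(\nu)$, the function $\Pi f$ lies in the closed convex hull $\mathcal C_f$ of $\{T_{1/r}f:r\ge1\}$. Moreover $\Pi T_\mu=\Pi$, $\Pi1=1$, $\mathbb E_\nu[\Pi f]=\mathbb E_\nu[f]$, and $f\ge0$ implies $\Pi f\ge0$.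
\end{lemma}

\begin{proof}
A nonempty closed convex set in a Hilbert space has a unique element of least norm; let $z$ be this element of $\mathcal C_f$. For an integer $q\ge1$ we have $T_{1/q}T_{1/r}=T_{1/(qr)}$, so $T_{1/q}\mathcal C_f\subseteq\mathcal C_f$, and $\|T_{1/q}z\|=\|z\|$. By uniqueness $T_{1/q}z=z$. Applying the inverse gives $T_qz=z$, so $z$ is fixed by all $T_\mu$. If $k$ is fixed by all $T_\mu$, then $\langle T_\mu f,k\rangle=\langle T_\mu f,T_\mu k\rangle=\langle f,k\rangle$. This shows $\Pi T_\mu f=\Pi f$, so $\Pi$ is constant on $\mathcal C_f$, and $z=\Pi z=\Pi f$. Constants are fixed, so $\Pi1=1$ and $\langle\Pi f,1\rangle=\langle f,1\rangle$. If $f\ge0$, the nonnegative functions form a closed convex set that contains every $T_{1/r}f$, hence $\Pi f$.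
\end{proof}

For $q\in\mathbb Q_{>0}$ let $e_q(p)=p(1,q)$ and $\Gamma(q)=\Pi e_q$. Since $0\le e_q\le e_{q'}\le1$ on $\Omega$ for $q\le q'$, Lemma~\ref{lem:proj} gives $0\le\Gamma(q)\le\Gamma(q')\le1$ almost surely. These are countably many conditions, so after setting all $\Gamma(q)$ to $0$ on one null set, $\Gamma$ is everywhere a nondecreasing function $\mathbb Q_{>0}\to[0,1]$.

Fix $x,y\in\mathbb Q_{>0}$ and put $f(p)=1-p(1,x)$, $g(p)=p(y,1)$. Then $\Pi f=1-\Gamma(x)$. Since $(y,1)=y(1,\frac1y)$, we have $g=T_ye_{1/y}$ and $\Pi g=\Gamma(\frac1y)$. Let $x\le y$. The first inequality in \eqref{eq:K} with $\lambda=1$ says that the functional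
\[
f'\mapsto\mathbb E_\nu\,\psi(x,y;f',g)=1+x\langle f',1\rangle+y\langle g,1\rangle-(1+x)\langle f',g\rangle
\]
is at most $c$ at $f'=T_{1/r}f$ for every $r$. It is affine and continuous on $L^2(\nu)$, so it is at most $c$ on $\mathcal C_f$, and in particular at $\Pi f$. Now $\langle\Pi f,g\rangle=\langle\Pi f,\Pi g\rangle$ and $\langle g,1\rangle=\langle\Pi g,1\rangle$, so $g$ may be replaced by $\Pi g$. For $x\ge y$ the second inequality in \eqref{eq:K} bounds $g'\mapsto\mathbb E_\nu\psi(x,y;f,g')$ by $c$ at $g'=T_{1/r}g$, hence at $\Pi g$, and then $f$ may be replaced by $\Pi f$. Thus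
\begin{equation}\label{eq:rational}
\mathbb E_\nu\,\psi\bigl(x,y;1-\Gamma(x),\Gamma(\tfrac1y)\bigr)\le c\qquad\text{for all }x,y\in\mathbb Q_{>0}.
\end{equation}

It remains to pass from rational to real arguments, and here monotonicity is needed. Let $G(t)=\inf\{\Gamma(q):q\in\mathbb Q,\ q>t\}$ for $t>0$. Each $G(t)$ is a countable infimum of random variables, $G$ is nondecreasing, and it is right-continuous because $\inf_{t'>t}G(t')=\inf_{q>t}\Gamma(q)$. So $G$ is a random profile. If rationals $t_n$ decrease strictly to $t$, then $\Gamma(t_n)\ge G(t)$, and $\Gamma(t_n)\le\Gamma(q)$ for each rational $q>t$ and all large $n$; hence $\Gamma(t_n)\to G(t)$. Given real $x,y>0$, take positive rationals $x_n\downarrow x$ and $y_n\uparrow y$, strictly, so that $\frac1{y_n}\downarrow\frac1y$. The function $\psi$ is continuous, and bounded convergence in \eqref{eq:rational} gives $\Phi_G(x,y)\le c$. This completes the proof of Theorem~\ref{thm:minmax}.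

\begin{thebibliography}{1}

\bibitem{Leonardi}
Stefano Leonardi (Ed.), doi:10.1007/978-3-642-10841-9,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-642-10841-9.pdf}.

\end{thebibliography}
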